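\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{conjecture}{Conjecture}

\title{Iterated Aluthge transforms of $\infty$-hyponormal operators need not converge}


\begin{abstract}
We construct an $\infty$-hyponormal operator whose iterated Aluthge transforms do not converge in the weak operator topology. This disproves, for every $p\in(0,\infty]$ at once, the conjecture that the iterated Aluthge transforms of a $p$-hyponormal operator converge strongly. The operator is a weighted shift that forks into two branches. The iteration acts on the weights as averaging over coin tosses, and the direction in which the fork is entered records a sum along the branches that can be made to oscillate. We also find the norm-cluster points of the iterates, show that their Ces\`aro means diverge in the weak operator topology, give an exact convergence criterion for forked shifts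 and all $\lambda$-Aluthge transforms, and show that for $p\ge\frac12$ the moduli of the iterates always converge strongly.
\end{abstract}

\section{The question and the answer}

Let $\mathcal H$ be a separable, infinite dimensional, complex Hilbert space and $\mathcal L(\mathcal H)$ the algebra of bounded linear operators on it. Every $T\in\mathcal L(\mathcal H)$ has a unique polar decomposition $T=U|T|$, where $|T|=(T^*T)^{1/2}$ and the \emph{polar factor} $U$ is the partial isometry with $\ker U=\ker T$ and $\ker U^*=\ker T^*$. The \emph{Aluthge transform} of $T$ is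
\[
\tilde T=|T|^{1/2}\,U\,|T|^{1/2}.
\]
One factor $|T|^{1/2}$ is moved from the right of $U$ to the left. The transform fixes $T$ exactly when $U$ commutes with $|T|$. Indeed, if $\tilde T=T$, then $(|T|^{1/2}U-U|T|^{1/2})|T|^{1/2}=0$, so $|T|^{1/2}U$ and $U|T|^{1/2}$ agree on $\overline{\mathrm{ran}}\,|T|=(\ker T)^\perp$, and both vanish on $\ker T$; the converse is immediate. One may hope that repeating the transform drives $T$ toward such a fixed point. Put
\[
T_0=T,\qquad T_{n+1}=\widetilde{T_n}\quad(n\ge0).
\]
Since $\|\tilde T\|\le\||T|^{1/2}\|^2=\|T\|$, the sequence is bounded, and one asks whether it converges.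

The hypothesis on $T$ is a monotonicity condition. For $p\in(0,\infty)$ the operator $T$ is \emph{$p$-hyponormal} if $(T^*T)^p\ge(TT^*)^p$, and it is \emph{$\infty$-hyponormal} if it is $p$-hyponormal for every $p>0$. Recall the L\"owner--Heinz inequality: if $0\le B\le A$, then $B^s\le A^s$ for $0<s\le1$. By it, $p$-hyponormality implies $q$-hyponormality for $0<q\le p$, so the condition is strongest at $p=\infty$.

Recall also that $T_n\to X$ in the strong operator topology (SOT) if $\|T_nh-Xh\|\to0$ for every $h\in\mathcal H$, and in the weak operator topology (WOT) if $\langle T_nh,h'\rangle\to\langle Xh,h'\rangle$ for all $h,h'\in\mathcal H$. The following conjecture is taken from \cite{source}.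

\begin{conjecture}
If $T\in\mathcal L(\mathcal H)$ is $p$-hyponormal for some $0<p\le\infty$, then $\{T_n\}_{n\ge1}$ converges in the SOT.
\end{conjecture}

There are good reasons to expect this. For a weighted shift $Wf_k=w_kf_{k+1}$ with positive weights, hyponormality means that the weights increase. The iteration replaces the weights by geometric averages of later and later ones, and these converge when the weights increase (Section~\ref{sec:shifts}). For general $T$ with $p\ge\frac12$, the moduli $|T_n|$ increase and converge strongly (Proposition~\ref{prop:moduli}). Nevertheless the conjecture is false for every $p\in(0,\infty]$. A compact operator $X$ is in the Schatten class $S_q$ if the eigenvalues of $|X|$, with multiplicity, form a sequence in $\ell^q$; $S_1$ is the trace class.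

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,1)$ there is an injective $T\in\mathcal L(\mathcal H)$ such that:
\begin{enumerate}
\item[(1)] $T$ is $\infty$-hyponormal (hence $p$-hyponormal for all $p\in(0,\infty]$), $(1-\varepsilon)I\le|T|\le I$, and $I-|T|$ is compact and lies in $S_q$ for every $q>1$.
\item[(2)] $\||T_n|-I\|\to0$.
\item[(3)] $\{T_n\}$ does not converge in the WOT, hence not in the SOT. In fact there are orthonormal vectors $e,f_{1,1},f_{2,1}$ with
\[
T_ne=r_n(\cos\theta_n\,f_{1,1}+\sin\theta_n\,f_{2,1}),\qquad r_n\to1,\quad\theta_n\in(0,\pi/2),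
\]
and the set of cluster points of $(\theta_n)$ is all of $[0,\pi/2]$.
\end{enumerate}
\end{theorem}

By (2), the divergence is entirely due to the polar factors $U_n$ of $T_n$. The idea is to let $T$ send one vector $e$ into the span of the first vectors of two weighted shifts with increasing weights. At each step the iteration turns the direction of $T_ne$ toward the branch with the larger first weight, while averaging the weights along both branches. The direction at time $n$ then depends on the weights up to depth about $n/2$, through the partial sums of the logarithms of their ratios. Each branch is monotone, but these partial sums may oscillate.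

The divergence also survives averaging.

\begin{theorem}\label{thm:cluster}
For the operator $T$ of Theorem~\ref{thm:main}, constructed in Section~\ref{sec:weights}:
\begin{enumerate}
\item[(1)] The set of norm-cluster points of $\{T_n\}$ is exactly $\{Q_\theta:\theta\in[0,\pi/2]\}$, where $Q_\theta$ is the isometry given, in the orthonormal basis $\{e\}\cup\{f_{i,k}:i=1,2,\ k\ge1\}$ of the construction, by $Q_\theta e=\cos\theta\,f_{1,1}+\sin\theta\,f_{2,1}$ and $Q_\theta f_{i,k}=f_{i,k+1}$.
\item[(2)] The Ces\`aro means $M_N=\frac1N\sum_{n=1}^NT_n$ do not converge in the WOT.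
\end{enumerate}
\end{theorem}

In Section~\ref{sec:criterion} we decide convergence for the whole family from which $T$ is taken (Theorem~\ref{thm:criterion}). There it is no extra work to treat the \emph{$\lambda$-Aluthge transform}
\[
T\longmapsto|T|^\lambda\,U\,|T|^{1-\lambda},\qquad 0<\lambda<1,
\]
which does not increase the norm either. So from the next section on we carry a fixed $\lambda\in(0,1)$ and write $T_n$ for the $n$-th $\lambda$-iterate. The Aluthge case is $\lambda=\frac12$, and the reader may keep this value in mind throughout. In Theorems~\ref{thm:main} and~\ref{thm:cluster} and in Section~\ref{sec:moduli} the iterates are those for $\lambda=\frac12$.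

\section{Weighted shifts and coin tosses}\label{sec:shifts}

Let $(f_k)_{k\ge1}$ be orthonormal and $Wf_k=w_kf_{k+1}$ on its closed span, with bounded weights $w_k>0$. Then $W^*Wf_k=w_k^2f_k$, while $WW^*f_1=0$ and $WW^*f_{k+1}=w_k^2f_{k+1}$. Hence $W$ is $p$-hyponormal, for one or for every $p$, if and only if $w_1\le w_2\le\cdots$. The polar factor is $Uf_k=f_{k+1}$, and
\[
|W|^\lambda U|W|^{1-\lambda}f_k=w_k^{1-\lambda}w_{k+1}^{\lambda}f_{k+1}.
\]
So the transform is again a weighted shift with the same polar factor, and the logarithms of the weights undergo the averaging $a_k\mapsto(1-\lambda)a_k+\lambda a_{k+1}$. It is convenient to describe the $n$-th power of this averaging by a coin that shows heads with probability $\lambda$. Toss it infinitely often, independently, and let $S_n$ be the number of heads among the first $n$ tosses, with $S_0=0$. Then $S_n$ is binomial$(n,\lambda)$, with mean $\lambda n$ and variance $\lambda(1-\lambda)n\le n$, and $S_n\to\infty$ almost surely.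

\begin{lemma}\label{lem:coin}
If $a^{(n+1)}_k=(1-\lambda)a^{(n)}_k+\lambda a^{(n)}_{k+1}$ for all $k\ge1$, $n\ge0$, then $a^{(n)}_k=\mathbb E\,a^{(0)}_{k+S_n}$.
\end{lemma}

\begin{proof}
The case $n=0$ is trivial. Condition on the first of $n+1$ tosses; the number of heads in the other $n$ has the law of $S_n$. Hence $\mathbb E\,a^{(0)}_{k+S_{n+1}}=(1-\lambda)\mathbb E\,a^{(0)}_{k+S_n}+\lambda\,\mathbb E\,a^{(0)}_{k+1+S_n}$. So the right-hand side satisfies the same recursion, and the claim follows by induction.
\end{proof}

If the weights increase to $\ell$, then the weights of the $n$-th iterate satisfy $\log w_k^{(n)}=\mathbb E\log w_{k+S_n}\to\log\ell$ by bounded convergence. So the iterates, which are bounded in norm, converge strongly to $\ell U$, and the conjecture holds for these shifts.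

To see what monotonicity prevents, and for later use, we need to evaluate such averages when the averaged function varies slowly. The binomial law has mean $\lambda n$ and width of order $\sqrt n$. A function with derivative $O(1/t)$ hardly changes over that width.

\begin{lemma}\label{lem:avg}
Let $h:[100,\infty)\to\mathbb R$ be continuously differentiable with $|h'(t)|\le C/t$. Then
\[
\mathbb E\,h(100+S_n)-h(100+\lambda n)\longrightarrow0,
\]
and the cluster points of $\bigl(\mathbb E\,h(100+S_n)\bigr)_n$ in $[-\infty,\infty]$ form the interval $[\liminf_{t\to\infty}h(t),\ \limsup_{t\to\infty}h(t)]$.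
\end{lemma}

\begin{proof}
Let $n\ge1$. On $\{S_n\ge\lambda n/2\}$ both arguments are at least $\lambda n/2$, so by the mean value theorem the difference $|h(100+S_n)-h(100+\lambda n)|$ is at most $\frac{2C}{\lambda n}|S_n-\lambda n|$, and $\mathbb E|S_n-\lambda n|\le\sqrt n$ by the Cauchy--Schwarz inequality. By Chebyshev's inequality $\mathbb P(S_n<\lambda n/2)\le n/(\lambda n/2)^2=4/(\lambda^2n)$, and there the difference is at most $\int_{100}^{100+n}\frac Ct\,dt\le C\log(100+n)$. Altogether
\[
\bigl|\mathbb E\,h(100+S_n)-h(100+\lambda n)\bigr|\le\frac{2C}{\lambda\sqrt n}+\frac{4C\log(100+n)}{\lambda^2n}\longrightarrow0 .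
\]
Hence the cluster points are those of $b_n=h(100+\lambda n)$. For $t\in[100+\lambda n,100+\lambda(n+1)]$ we have $|h(t)-b_n|\le C\lambda/(100+\lambda n)\to0$. So $(b_n)$ has the same lower and upper limits as $h$, and $b_{n+1}-b_n\to0$. If $\liminf b_n<b<\limsup b_n$, then $b_n\le b<b_{n+1}$ for infinitely many $n$, and along these $b_n\to b$. The two limits themselves are cluster points, and no point outside the interval is one.
\end{proof}

\begin{example}
Without hyponormality a single shift already diverges. Take $w_k=\exp(\sin\log(99+k))$. By the two lemmas, applied with $h(t)=\sin\log t$, the cluster points of the sequence $\langle W_nf_1,f_2\rangle=\exp\mathbb E\sin\log(100+S_n)$ form the interval $[\exp(-1),\exp(1)]$. Increasing weights leave no room for this.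
\end{example}

\section{The moduli converge}\label{sec:moduli}

The following proposition says where a counterexample has to be looked for. It concerns the Aluthge transform itself, $\lambda=\frac12$.

\begin{proposition}\label{prop:moduli}
If $T$ is $p$-hyponormal with $p\ge\frac12$, then $|T_n|$ is increasing in $n$ and converges in the SOT.
\end{proposition}

\begin{proof}
By the L\"owner--Heinz inequality $T$ is $\frac12$-hyponormal. Put $A=|T|$, $C=|T^*|$ and $a=A^{1/2}$; then $A\ge C$, and $C=UAU^*$. Since $U^*U$ is the projection onto $\overline{\mathrm{ran}}\,A$,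
\[
U^*AU\ge U^*CU=U^*U\,A\,U^*U=A .
\]
With $\tilde T=aUa$ this gives
\[
\tilde T^*\tilde T=a\,U^*AU\,a\ge aAa=A^2,\qquad
\tilde T\tilde T^*=a\,UAU^*\,a=aCa\le aAa=A^2 .
\]
Taking square roots (L\"owner--Heinz again), $|\tilde T^*|\le|T|\le|\tilde T|$. In particular $\tilde T$ is $\frac12$-hyponormal, so the argument can be repeated, and $|T_0|\le|T_1|\le\cdots$. Since $\|T_n\|\le\|T\|$, all $|T_n|$ are bounded above by $\|T\|I$, and a bounded increasing sequence of self-adjoint operators converges strongly.
\end{proof}

Products of bounded, strongly convergent sequences converge strongly. So if $p\ge\frac12$ and the polar factors $U_n$ in $T_n=U_n|T_n|$ converge strongly, then so do the $T_n$. A counterexample that is $p$-hyponormal with $p\ge\frac12$ must make the polar factors move, and keep moving. For a weighted shift the polar factor never changes. More generally, let $|T|$ be injective and diagonal in some orthonormal basis, and suppose that $U$ sends every basis vector to an eigenvector of $|T|$. Then $\tilde T=UD$ with an injective positive diagonal operator $D$, so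 $\tilde T$ has the same polar factor $U$. To move the polar factor of an injective operator with diagonal modulus, some basis vector must therefore be sent to a superposition of eigenvectors of the modulus with different eigenvalues.

\section{The forked shift}\label{sec:fork}

\begin{definition}\label{def:fork}
Let $\{e\}\cup\{f_{i,k}:i=1,2,\ k\ge1\}$ be an orthonormal basis of $\mathcal H$. Let $0<\alpha_{i,1}\le\alpha_{i,2}\le\cdots$ be bounded sequences for $i=1,2$, let $0<r_0\le\min(\alpha_{1,1},\alpha_{2,1})$, and let $y_0=y_{0,1}f_{1,1}+y_{0,2}f_{2,1}$ be a unit vector with $y_{0,1},y_{0,2}\ne0$. The \emph{forked shift} with these data is the operator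
\[
Te=r_0y_0,\qquad Tf_{i,k}=\alpha_{i,k}f_{i,k+1}.
\]
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (e) at (0,0) {$e$};
\node (a1) at (2.4,0.8) {$f_{1,1}$};
\node (a2) at (4.8,0.8) {$f_{1,2}$};
\node (a3) at (7.2,0.8) {$f_{1,3}$};
\node (a4) at (9,0.8) {$\cdots$};
\node (b1) at (2.4,-0.8) {$f_{2,1}$};
\node (b2) at (4.8,-0.8) {$f_{2,2}$};
\node (b3) at (7.2,-0.8) {$f_{2,3}$};
\node (b4) at (9,-0.8) {$\cdots$};
\draw[->] (e) -- node[above left] {$r_0y_{0,1}$} (a1);
\draw[->] (e) -- node[below left] {$r_0y_{0,2}$} (b1);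
\draw[->] (a1) -- node[above] {$\alpha_{1,1}$} (a2);
\draw[->] (a2) -- node[above] {$\alpha_{1,2}$} (a3);
\draw[->] (a3) -- (a4);
\draw[->] (b1) -- node[below] {$\alpha_{2,1}$} (b2);
\draw[->] (b2) -- node[below] {$\alpha_{2,2}$} (b3);
\draw[->] (b3) -- (b4);
\end{tikzpicture}
\caption{A forked shift. The vector $e$ is sent to $r_0(y_{0,1}f_{1,1}+y_{0,2}f_{2,1})$, and each branch is a weighted shift with increasing weights. Iteration averages the weights along each branch and turns the unit vector $y_0$.}
\label{fig:fork}
\end{figure}

\begin{lemma}\label{lem:hypo}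
Every forked shift is injective and $\infty$-hyponormal. In the given basis $|T|$ is diagonal, with entries $r_0$ at $e$ and $\alpha_{i,k}$ at $f_{i,k}$, and the polar factor is the isometry $Ue=y_0$, $Uf_{i,k}=f_{i,k+1}$.
\end{lemma}

\begin{proof}
The images of distinct basis vectors are orthogonal and nonzero. So $T$ is injective, $T^*T$ is diagonal with entries $r_0^2$ and $\alpha_{i,k}^2$, and the statements on $|T|$ and $U$ follow. Further, $TT^*=U|T|^2U^*$ vanishes at $e$, equals $r_0^2\,y_0\otimes y_0$ on $F_1=\mathrm{span}\{f_{1,1},f_{2,1}\}$, where $y_0\otimes y_0$ is the projection onto $\mathbb Cy_0$, and multiplies $f_{i,k+1}$ by $\alpha_{i,k}^2$. For $p>0$ the operator $(T^*T)^p-(TT^*)^p$ is therefore block diagonal, with blocks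
\begin{align*}
&r_0^{2p}\ge0&&\text{at }e,\\
&\mathrm{diag}(\alpha_{1,1}^{2p},\alpha_{2,1}^{2p})-r_0^{2p}\,y_0\otimes y_0\ \ge\ \bigl(\min_i\alpha_{i,1}^{2p}-r_0^{2p}\bigr)I\ \ge\ 0&&\text{on }F_1,\\
&\alpha_{i,k+1}^{2p}-\alpha_{i,k}^{2p}\ge0&&\text{at }f_{i,k+1}.\qedhere
\end{align*}
\end{proof}

The last block shows that increasing weights are forced by $p$-hyponormality for any $p$. The condition $r_0\le\min_i\alpha_{i,1}$ takes care of $F_1$.

\subsection*{One defect, by hand}

Take $\lambda=\frac12$ and the simplest fork with two different branches: for some $a\in(0,1)$ let $\alpha_{1,1}=r_0=a$, let all other weights be $1$, and let $y_0=\frac1{\sqrt2}(f_{1,1}+f_{2,1})$. Then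
\[
\tilde Te=|T|^{1/2}U|T|^{1/2}e=\sqrt{\tfrac a2}\,\bigl(a^{1/2}f_{1,1}+f_{2,1}\bigr),\qquad \tilde Tf_{1,1}=a^{1/2}f_{1,2},
\]
and $\tilde T$ shifts the other basis vectors with weight $1$. Again this has the form of Figure~\ref{fig:fork}, but the polar factor has turned toward the branch with the larger weight: the ratio of the second to the first coordinate of the image of $e$ has grown from $1$ to $a^{-1/2}$. The defective weight is now $a^{1/2}$, so the next step multiplies the ratio by $a^{-1/4}$, the next by $a^{-1/8}$, and after $n$ steps the ratio is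
\[
a^{-(1/2+1/4+\cdots+2^{-n})}=\Bigl(\frac1a\Bigr)^{1-2^{-n}},\qquad 1-2^{-n}=\mathbb P(S_n\ge1).
\]
The direction converges, but its limit remembers the defect: in the limit the logarithm of the ratio has changed by exactly $\log(\alpha_{2,1}/\alpha_{1,1})$.

If the defect sits at depth $k$, that is, if $\alpha_{1,k}=a$, all weights at depths less than $k$ on both branches are $a$ and all other weights on the branches are $1$, then the exponent becomes $\mathbb P(S_n\ge k)$, by \eqref{eq:ratio} below. For large $k$ the defect goes almost unnoticed until $n\approx2k$ and from then on has almost its full effect. Many defects add up, so at time $n$ the logarithm of the ratio should be close to the sum of $\log(\alpha_{2,k}/\alpha_{1,k})$ over $k\le n/2$. To destroy convergence, we only have to let these partial sums oscillate, which is possible although each branch is monotone.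

\subsection*{The iterates}

For a forked shift put
\[
d_k=\log\frac{\alpha_{2,k}}{\alpha_{1,k}},\qquad D_b=\sum_{k=1}^bd_k\quad(D_0=0),\qquad \ell_i=\lim_{k\to\infty}\alpha_{i,k}.
\]

\begin{proposition}\label{prop:iter}
Let $T$ be a forked shift and $\lambda\in(0,1)$. For all $n\ge0$ the $\lambda$-iterates satisfy
\[
T_ne=r_ny_n,\qquad T_nf_{i,k}=\alpha^{(n)}_{i,k}f_{i,k+1},
\]
where $r_n>0$, $\alpha^{(n)}_{i,k}>0$, the vector $y_n=y_{n,1}f_{1,1}+y_{n,2}f_{2,1}$ is a unit vector with nonzero coordinates, and the arguments of $y_{n,1},y_{n,2}$ do not depend on $n$. The modulus $|T_n|$ is diagonal with entries $r_n$ and $\alpha_{i,k}^{(n)}$, and the polar factor is the isometry $U_ne=y_n$, $U_nf_{i,k}=f_{i,k+1}$. Moreover,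
\begin{align}
\log\alpha^{(n)}_{i,k}&=\mathbb E\log\alpha_{i,k+S_n},\label{eq:weights}\\
r_{n+1}&=r_n^{1-\lambda}s_n,\qquad s_n=\Bigl(\sum_i(\alpha^{(n)}_{i,1})^{2\lambda}|y_{n,i}|^2\Bigr)^{1/2},\label{eq:r}\\
\log\frac{|y_{n,2}|}{|y_{n,1}|}&=\log\frac{|y_{0,2}|}{|y_{0,1}|}+\mathbb E\,D_{S_n},\qquad \mathbb E\,D_{S_n}=\sum_{k\ge1}\mathbb P(S_n\ge k)\,d_k .\label{eq:ratio}
\end{align}
The numbers $\alpha_{i,k}^{(n)}$ are nondecreasing in $k$, lie in $[\alpha_{i,k},\ell_i]$, and tend to $\ell_i$ as $n\to\infty$. Finally, $r_0\le r_n\le\max(\ell_1,\ell_2)$.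
\end{proposition}

\begin{proof}
Suppose $T_n$ has the stated form. The images of the basis vectors are orthogonal and nonzero, so $|T_n|$ and $U_n$ are as stated, exactly as in Lemma~\ref{lem:hypo}. Applying $|T_n|^\lambda U_n|T_n|^{1-\lambda}$ to the basis vectors, we get
\[
T_{n+1}f_{i,k}=(\alpha^{(n)}_{i,k})^{1-\lambda}(\alpha^{(n)}_{i,k+1})^\lambda f_{i,k+1},\qquad
T_{n+1}e=r_n^{1-\lambda}\sum_i(\alpha^{(n)}_{i,1})^\lambda y_{n,i}f_{i,1}.
\]
So $T_{n+1}$ has the stated form. The coordinates of $y_n$ are only multiplied by positive numbers, so they stay nonzero and their arguments persist, and \eqref{eq:r} follows on taking norms. Lemma~\ref{lem:coin} gives \eqref{eq:weights}. Since $\log\alpha_{i,k}$ is nondecreasing in $k$ with limit $\log\ell_i$, the statements on $\alpha^{(n)}_{i,k}$ follow, the limit by bounded convergence.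

For \eqref{eq:ratio}, the formula for $T_{n+1}e$ and \eqref{eq:weights} show that $\log(|y_{n,2}|/|y_{n,1}|)$ increases from $n$ to $n+1$ by
\[
\lambda\log\frac{\alpha^{(n)}_{2,1}}{\alpha^{(n)}_{1,1}}=\lambda\,\mathbb E\,d_{1+S_n}.
\]
On the other hand, $D_{S_{n+1}}-D_{S_n}$ equals $d_{1+S_n}$ if toss $n+1$ is heads and $0$ otherwise. This toss is independent of $S_n$, so $\mathbb E\,D_{S_{n+1}}-\mathbb E\,D_{S_n}=\lambda\,\mathbb E\,d_{1+S_n}$ as well, and $\mathbb E\,D_{S_0}=0$. This proves the first formula. The second follows on taking expectations in $D_{S_n}=\sum_{k\ge1}\mathbf 1_{\{S_n\ge k\}}d_k$, where only the terms with $k\le n$ can be nonzero.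

Finally, $s_n$ lies between $\min_i(\alpha^{(n)}_{i,1})^\lambda\ge r_0^\lambda$ and $\max_i\ell_i^\lambda$. By \eqref{eq:r} and induction, $r_0\le r_n\le\max_i\ell_i$.
\end{proof}

If one coordinate of $y_0$ were zero, it would stay zero, and $y_n$ would be constant. This is why Definition~\ref{def:fork} requires both to be nonzero.

\section{Choice of weights and proof of Theorem~\ref{thm:main}}\label{sec:weights}

We normalize $\ell_1=\ell_2=1$ and write $\alpha_{i,k}=\exp(-x_{i,k})$, so that $d_k=x_{1,k}-x_{2,k}$. We need $x_{1,k}$ and $x_{2,k}$ to decrease to $0$ while the partial sums $D_b$ oscillate, slowly enough for Lemma~\ref{lem:avg} to apply. So we want $D_b=h(100+b)-h(100)$ with $h'(t)=O(1/t)$. Then $d_k=O(1/k)$. If moreover $d_k$ changes only by $O(1/k^2)$ at each step, we can split $d_k$ evenly between the branches, as $\frac12d_k$ and $-\frac12d_k$, and add a sufficiently large multiple of $1/k$ to both; then both decrease. The function $h(t)=\sin\log t$ already has these properties, and it suffices to refute the conjecture (Remark~\ref{rem:simple}). To get every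 angle as a cluster point the oscillation must be unbounded. An amplitude $\log t$ achieves this, provided we slow the phase down to $\log\log t$ in order to keep the derivative of order $1/t$.

For $t\ge100$ let
\[
g(t)=\log t\cdot\sin(\log\log t),\qquad \psi(t)=\sin(\log\log t)+\cos(\log\log t).
\]
Then $g'(t)=\psi(t)/t$ and $|\psi|\le\sqrt2$, so Lemma~\ref{lem:avg} applies to $g$ with $C=\sqrt2$. Also
\begin{equation}\label{eq:psi}
|t\psi'(t)|=\frac{|\cos(\log\log t)-\sin(\log\log t)|}{\log t}\le\frac{\sqrt2}{\log100}<0.31 .
\end{equation}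
Given $\varepsilon\in(0,1)$, put $c=25\log\frac1{1-\varepsilon}>0$ and
\[
\xi_1(t)=c\,\frac{2+\psi(t)}t,\qquad \xi_2(t)=c\,\frac{2-\psi(t)}t .
\]
Both are positive, and both are decreasing, since by \eqref{eq:psi}, with the upper signs for $i=1$ and the lower signs for $i=2$,
\[
\frac{t^2\xi_i'(t)}c=\pm t\psi'(t)-(2\pm\psi(t))\le0.31-(2-\sqrt2)<0 .
\]
Let $T$ be the forked shift with
\[
x_{i,k}=\int_{99+k}^{100+k}\xi_i(t)\,dt,\qquad \alpha_{i,k}=\exp(-x_{i,k}),\qquad r_0=1-\varepsilon,\qquad y_0=\tfrac1{\sqrt2}(f_{1,1}+f_{2,1}).
\]
The first step of the following proof checks that these data are admissible.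

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Throughout, $\lambda=\frac12$.

\emph{(1)} The sequences $x_{i,k}$ decrease in $k$, and
\[
0<x_{i,k}\le\frac{c(2+\sqrt2)}{99+k}\le\frac{4c}{99+k}.
\]
So $\alpha_{i,k}$ increases to $1$, and for $k=1$ we get $\alpha_{i,1}\ge\exp(-c/25)=1-\varepsilon=r_0$. So $T$ is indeed a forked shift, and by Lemma~\ref{lem:hypo} it is injective and $\infty$-hyponormal. Since $|T|$ is diagonal with entries $1-\varepsilon$ and $\alpha_{i,k}\in[1-\varepsilon,1]$, we have $(1-\varepsilon)I\le|T|\le I$. The entries of $I-|T|$ are $\varepsilon$ and $1-\alpha_{i,k}\le x_{i,k}\le4c/(99+k)$. They tend to $0$ and are $q$-summable for every $q>1$.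

\emph{(2)} Put $\mu_n=\min_i\alpha^{(n)}_{i,1}$. By Proposition~\ref{prop:iter}, $\mu_n\le\alpha^{(n)}_{i,k}\le1$ for all $i,k$, and $\mu_n\to1$. Also $r_n\le1$ and $r_{n+1}=r_n^{1/2}s_n$ with $\mu_n^{1/2}\le s_n\le1$, so
\[
|\log r_{n+1}|\le\tfrac12|\log r_n|+\tfrac12|\log\mu_n| .
\]
The sequence $|\log r_n|$ is bounded because $r_0\le r_n\le1$, and its upper limit $L$ satisfies $L\le\frac12L$. Hence $r_n\to1$. As $|T_n|$ is diagonal with entries $r_n$ and $\alpha_{i,k}^{(n)}\in[\mu_n,1]$, this proves $\||T_n|-I\|\to0$.

\emph{(3)} We have $d_k=x_{1,k}-x_{2,k}=2c\int_{99+k}^{100+k}\psi(t)\frac{dt}t$ and therefore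
\begin{equation}\label{eq:D}
D_b=2c\,\bigl(g(100+b)-g(100)\bigr).
\end{equation}
The coordinates of $y_n$ are positive, and $\rho_n=\log(y_{n,2}/y_{n,1})$ starts at $\rho_0=0$. By \eqref{eq:ratio} and Lemma~\ref{lem:avg},
\begin{equation}\label{eq:rho}
\rho_n=2c\,\bigl(\mathbb E\,g(100+S_n)-g(100)\bigr)=2c\,\bigl(g(100+\tfrac n2)-g(100)\bigr)+o(1).
\end{equation}
Since $\sin(\log\log t)$ takes the values $\pm1$ for arbitrarily large $t$, we have $\limsup_{t\to\infty}g(t)=+\infty$ and $\liminf_{t\to\infty}g(t)=-\infty$. By Lemma~\ref{lem:avg} and the first equality in \eqref{eq:rho}, every element of $[-\infty,\infty]$ is a cluster point of $(\rho_n)$. Finally $y_n=\cos\theta_nf_{1,1}+\sin\theta_nf_{2,1}$ with $\theta_n=\arctan\exp(\rho_n)\in(0,\pi/2)$, and $\rho\mapsto\arctan\exp(\rho)$ extends to a homeomorphism of $[-\infty,\infty]$ onto $[0,\pi/2]$. So the cluster set of $(\theta_n)$ is $[0,\pi/2]$. In particular $\langle T_ne,f_{1,1}\rangle=r_n\cos\theta_n$ has both $0$ and $1$ as cluster points, and $\{T_n\}$ does not converge in the WOT.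
\end{proof}

\begin{remark}\label{rem:simple}
If one only wants divergence, one can replace $g$ by $\sin\log t$ and $\psi$ by $\cos\log t$. Then $\xi_i$ is still positive and decreasing, because $t^2\xi_i'(t)/c=\mp\sin\log t-(2\pm\cos\log t)\le\sqrt2-2<0$. The rest of the proof applies and shows that the cluster points of $(\rho_n)$ form the interval $[2c(-1-\sin\log100),\,2c(1-\sin\log100)]$. So $\theta_n$ and $\langle T_ne,f_{1,1}\rangle$ still diverge.
\end{remark}

\section{Cluster points and Ces\`aro means}

\begin{proof}[Proof of Theorem~\ref{thm:cluster}]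
We keep $\lambda=\frac12$ and the notation of Section~\ref{sec:weights}.

\emph{(1)} By Proposition~\ref{prop:iter} the polar factor of $T_n$ is $U_n=Q_{\theta_n}$, and
\[
\|T_n-Q_{\theta_n}\|=\|U_n(|T_n|-I)\|\longrightarrow0
\]
by Theorem~\ref{thm:main}(2). So $\{T_n\}$ and $\{Q_{\theta_n}\}$ have the same norm-cluster points. Since $Q_\theta$ and $Q_{\theta'}$ differ only on $e$, we have $\|Q_\theta-Q_{\theta'}\|=\|(Q_\theta-Q_{\theta'})e\|$. Thus $\theta\mapsto Q_\theta$ is continuous and injective on the compact interval $[0,\pi/2]$, hence a homeomorphism onto its norm-compact image. The cluster set of $(Q_{\theta_n})$ is therefore the image of the cluster set of $(\theta_n)$, which is $[0,\pi/2]$.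

\emph{(2)} The idea is that $\log\log t$ is so slow that $T_ne$ stays near $f_{2,1}$, and later near $f_{1,1}$, during periods much longer than all the time before. Put
\[
E_j=\exp\exp(2\pi j+\tfrac\pi4),\qquad E_j'=\exp\exp(2\pi j+\tfrac{3\pi}4),
\]
and for large $j$ let $n_j$ and $N_j$ be the least and the greatest $n$ with $100+\frac n2\in[E_j,E_j']$. For $n_j\le n\le N_j$ we have $\sin(\log\log(100+\frac n2))\ge\frac1{\sqrt2}$, so by \eqref{eq:rho}
\[
\rho_n\ge2c\Bigl(\tfrac1{\sqrt2}\log(100+\tfrac n2)-g(100)\Bigr)+o(1).
\]
Since $n_j\to\infty$, it follows that $\theta_n\to\frac\pi2$, and as $r_n\to1$ also $T_ne\to f_{2,1}$, uniformly over $n_j\le n\le N_j$ as $j\to\infty$. Moreover $n_j\le2E_j$ and $N_j\ge2(E_j'-100)-1$, while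
\[
\frac{E_j}{E_j'}=\exp\Bigl(-\exp(2\pi j)\bigl(\exp(\tfrac{3\pi}4)-\exp(\tfrac\pi4)\bigr)\Bigr)\longrightarrow0,
\]
so $n_j/N_j\to0$. As $\|T_ne\|\le1$, the terms with $n<n_j$ contribute at most $n_j/N_j$ to the norm of $M_{N_j}e$, and therefore $M_{N_j}e\to f_{2,1}$. With the phases $2\pi j+\frac{5\pi}4$ and $2\pi j+\frac{7\pi}4$ in place of $2\pi j+\frac\pi4$ and $2\pi j+\frac{3\pi}4$, the sine is at most $-\frac1{\sqrt2}$, so $\rho_n\to-\infty$ uniformly on the corresponding blocks, the ratio of their endpoints again tends to $0$, and a subsequence of $M_Ne$ tends to $f_{1,1}$. So $\langle M_Ne,f_{2,1}\rangle$ has the cluster points $0$ and $1$, and $\{M_N\}$ does not converge in the WOT.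
\end{proof}

\section{A convergence criterion for forked shifts}\label{sec:criterion}

In Theorem~\ref{thm:main} the operator $I-|T|$ lies in $S_q$ for every $q>1$. Part (2) of the next theorem shows that it cannot be trace class, and part (3) states that the trace class condition is sharp in this sense.

\begin{theorem}\label{thm:criterion}
Let $T$ be a forked shift, $\lambda\in(0,1)$, and let $T_n$ be the iterates of $T\mapsto|T|^\lambda U|T|^{1-\lambda}$. Put $\Lambda_n=\mathbb E\,D_{S_n}$, where $S_n$ is binomial$(n,\lambda)$.
\begin{enumerate}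
\item[(1)] $\{T_n\}$ converges in the SOT if and only if it converges in the WOT, if and only if $\lim_n\Lambda_n$ exists in $[-\infty,\infty]$.
\item[(2)] $\{T_n\}$ converges in the SOT if $\ell_1\ne\ell_2$. It also converges in the SOT if $\ell_1=\ell_2=\ell$ and $\ell I-|T|$ is trace class.
\item[(3)] The trace class condition cannot be weakened to ``$\ell I-|T|\in S_q$ for all $q>1$'': the operator $T$ of Theorem~\ref{thm:main}, constructed in Section~\ref{sec:weights}, satisfies this with $\ell=1$, and for every $\lambda\in(0,1)$ its $\lambda$-iterates diverge in the WOT.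
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{(1)} Let $\rho_n=\log(|y_{n,2}|/|y_{n,1}|)=\rho_0+\Lambda_n$, by \eqref{eq:ratio}. Then $|y_{n,1}|=\cos\theta_n$ and $|y_{n,2}|=\sin\theta_n$ with $\theta_n=\arctan\exp(\rho_n)$, and the arguments of the coordinates are fixed. Hence $y_n$ converges if and only if $\Lambda_n$ converges in $[-\infty,\infty]$. It remains to compare the convergence of $y_n$ with that of $T_n$.

Suppose $y_n\to y$. Since $\alpha_{i,1}^{(n)}\to\ell_i$, the numbers $s_n$ in \eqref{eq:r} converge to a positive limit $s$. From $\log r_{n+1}=(1-\lambda)\log r_n+\log s_n$ we get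
\[
\Bigl|\log r_{n+1}-\tfrac1\lambda\log s\Bigr|\le(1-\lambda)\Bigl|\log r_n-\tfrac1\lambda\log s\Bigr|+|\log s_n-\log s| .
\]
The sequence $(\log r_n)$ is bounded by Proposition~\ref{prop:iter}. Taking upper limits gives $\log r_n\to\frac1\lambda\log s$. So $T_ne=r_ny_n$ converges, and $T_nf_{i,k}=\alpha^{(n)}_{i,k}f_{i,k+1}\to\ell_if_{i,k+1}$. By Proposition~\ref{prop:iter} also $\|T_n\|=\||T_n|\|\le\max(\ell_1,\ell_2)$. So convergence on the basis vectors implies convergence in the SOT, and this implies convergence in the WOT.

Conversely, suppose $\{T_n\}$ converges in the WOT. The vectors $r_ny_n=T_ne$ lie in the two-dimensional space $F_1=\mathrm{span}\{f_{1,1},f_{2,1}\}$ and converge coordinatewise, hence in norm. So $r_n=\|r_ny_n\|$ converges. Its limit is positive because $r_n\ge r_0$ by Proposition~\ref{prop:iter}, and therefore $y_n$ converges.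

\emph{(2)} Suppose first $\ell_1\ne\ell_2$, say $\ell_2>\ell_1$; the other case follows by exchanging the branches. Then $d_k\to\log(\ell_2/\ell_1)>0$, so $D_b\to+\infty$ and $D_b\ge-K$ for some $K\ge0$ and all $b$. As $S_n\to\infty$ almost surely, Fatou's lemma applied to $D_{S_n}+K\ge0$ gives $\Lambda_n\to+\infty$, and (1) applies.

Suppose now $\ell_1=\ell_2=\ell$ and $\ell I-|T|$ is trace class. This operator is diagonal with nonnegative entries, so the condition means $\sum_k(\ell-\alpha_{i,k})<\infty$ for $i=1,2$. Since $0\le\log\ell-\log\alpha_{i,k}\le(\ell-\alpha_{i,k})/r_0$, we have $\sum_k|d_k|<\infty$. For each $k$, $\mathbb P(S_n\ge k)\to1$, so by \eqref{eq:ratio} and dominated convergence $\Lambda_n=\sum_k\mathbb P(S_n\ge k)d_k\to\sum_kd_k$, and (1) applies.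

\emph{(3)} The Schatten class statement is Theorem~\ref{thm:main}(1). By \eqref{eq:D}, which involves only the weights and not $\lambda$,
\[
\Lambda_n=2c\,\bigl(\mathbb E\,g(100+S_n)-g(100)\bigr),\qquad S_n\ \text{binomial}(n,\lambda).
\]
By Lemma~\ref{lem:avg} for this $\lambda$, every element of $[-\infty,\infty]$ is a cluster point of $(\Lambda_n)$. By (1), $\{T_n\}$ diverges in the WOT.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Aluthge Transforms of Operators},
\texttt{http://trends.mathnet.or.kr/mathnet/kms\_tex/981972.pdf}.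
\end{thebibliography}

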